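# Zeros of polynomials of minimal $L_q$-deviation move outward as $q$ grows

## 1. Larger $q$, wider zeros: the guess, tested for $n=2$ and $n=3$

Fix an integer $n\ge2$. For $0<q<\infty$ let $p_n(x)=x^n+\dots$ be the monic polynomial of degree $n$ that minimizes
$$\int_{-1}^1|x^n+p_{n-1}(x)|^q\,dx$$
over all polynomials $p_{n-1}$ of degree at most $n-1$. For $q=\infty$ the integral is replaced by the supremum norm on $[-1,1]$, and the minimizer is the monic Chebyshev polynomial $2^{1-n}\cos(n\arccos x)$. As $q\to0^+$ the problem turns into minimizing $\int_{-1}^1\log|p_n|\,dx$, and the unique solution is $x^n$. Where are the zeros, and how do they move with $q$?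

The first guess is this. At $q=0$ all zeros sit at $0$, and $x^n$ is large near $\pm1$. As $q$ grows, large values cost more, so the polynomial should shrink near the ends, and for this its zeros should spread. So one guesses that **every positive zero is a strictly increasing function of $q$**. This guess is right, and these notes prove it. First we test it.

For $n=2$ the minimizer is $x^2-a^2$, for $n=3$ it is $x(x^2-a^2)$, with $0<a<1$. The condition for a minimum (it is (4) below, with $h=1$ and $h=x$ respectively) reads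
$$\int_0^1|x^2-a^2|^{q-1}\operatorname{sgn}(x^2-a^2)\,dx=0,\qquad \int_0^1x^q|x^2-a^2|^{q-1}\operatorname{sgn}(x^2-a^2)\,dx=0 .$$
Substitute $x=as$ for $n=2$ and $x=a\sqrt s$ for $n=3$. Both conditions become
$$\int_0^1v(s)^{q-1}ds=\int_1^{C}v(s)^{q-1}ds,\tag{1}$$
with $v=|1-s^2|$, $C=1/a$ when $n=2$, and $v=\sqrt s\,|1-s|$, $C=1/a^2$ when $n=3$.

Some values can be found by hand. For $n=2$: if $q=\frac12$, (1) says $\frac\pi2=\operatorname{arccosh}C$, so $a=1/\cosh\frac\pi2\approx0.3985$; if $q=1$, $C=2$ and $a=\frac12$; if $q=2$, $\frac{C^3}3-C=0$ and $a=1/\sqrt3\approx0.5774$; for $q=\infty$, $a=1/\sqrt2\approx0.7071$. For $n=3$: if $q=1$, $C=2$ and $a=1/\sqrt2\approx0.7071$; if $q=2$, $\frac25C^{5/2}-\frac23C^{3/2}=0$ and $a=\sqrt{3/5}\approx0.7746$; for $q=\infty$, $a=\sqrt3/2\approx0.8660$. All of them increase.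

In fact (1) proves the guess for $n=2,3$. Let $M=\max_{[0,1]}v$, and let $\rho_-(v)\,dv$ and $\rho_+(v)\,dv$ be the images of $ds$ on $(0,1)$ and on $(1,\infty)$ under $s\mapsto v(s)$. We claim $\rho_->\rho_+$ on $(0,M)$. For $n=2$, $M=1$, $\rho_-=\frac1{2\sqrt{1-v}}$ and $\rho_+=\frac1{2\sqrt{1+v}}$. For $n=3$, $v\in(0,M)$ has three preimages $s_1<s_2<1<s_3$, the roots of $s(1-s)^2=v^2$, whose sum is $2$. As functions of $v$, $s_1$ increases and $s_2$ decreases, so $\rho_-=s_1'-s_2'>-s_1'-s_2'=s_3'=\rho_+$. Now put $X=v(C)$, so that (1) reads $\int_0^Mv^{q-1}\rho_-dv=\int_0^Xv^{q-1}\rho_+dv$, which forces $X>M$. For $\varepsilon>0$,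
$$\int_0^Xv^{q+\varepsilon-1}\rho_+dv-\int_0^Mv^{q+\varepsilon-1}\rho_-dv=\int_0^M(v^\varepsilon-M^\varepsilon)v^{q-1}(\rho_+-\rho_-)dv+\int_M^X(v^\varepsilon-M^\varepsilon)v^{q-1}\rho_+dv>0,$$
so $X$, and with it $C$, is smaller for $q+\varepsilon$ than for $q$. Hence $a$ increases.

This method stops at $n=4$. There was one unknown, and scaling moved it to the upper limit $C$. For $n\ge4$ there are at least two positive zeros. After scaling, their ratios remain inside $v$, so $v$ itself depends on $q$, and there is no fixed pair $\rho_\pm$ to compare. Differentiating the extremality conditions $\int|P|^q/(x-x_k)\,dx=0$ in $q$ does not help either. For $q<1$ the $x_k$-derivative of the integrand is formally a multiple of $|x-x_k|^{q-2}$, which is not integrable. For $q>1$ the inhomogeneous term is $\int|P|^q\log|P|/(x-x_k)\,dx$, whose denominator changes sign, and no sign of the integral can be read off.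

A bolder guess is an explicit formula. Put
$$\Theta_k(q)=\frac\pi2\cdot\frac{(2k-1)q+1}{nq+1},\qquad 1\le k\le\lfloor n/2\rfloor.\tag{2}$$
As $q\to0$ and $q\to\infty$ the numbers $\cos\Theta_k(q)$ tend to $0$ and to the positive Chebyshev zeros $\cos\frac{(2k-1)\pi}{2n}$, and for $q=1$ they give $\frac12$ ($n=2$) and $\frac1{\sqrt2}$ ($n=3$), as above. But for $n=2$ we get $\cos\Theta_1(\frac12)=\cos67.5^\circ\approx0.3827<0.3985$ and $\cos\Theta_1(2)=\cos54^\circ\approx0.5878>0.5774$. The formula is wrong, on opposite sides for $q<1$ and for $q>1$. Theorem 2(b) shows that this is the general pattern.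

## 2. The theorems, and the tools from potential theory

The following standing facts are assumed. For every $0<q\le\infty$ the minimizer is unique (classical for $1\le q\le\infty$, known for $0<q<1$). Its zeros are real, simple and lie in $(-1,1)$. By uniqueness and the symmetry of $[-1,1]$ it is even or odd, so its zeros are symmetric about $0$, and $0$ is a zero exactly when $n$ is odd. Write $x_1(q)<\dots<x_n(q)$ for the zeros and put $x_i(0)=0$. It is also known that $|x_i(1)|<|x_i(q)|<|x_i(\infty)|$ for $1<q<\infty$ whenever $x_i(q)\ne0$.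

The conjecture, from "On Polynomials Of Minimal $L_q$-Deviation, $0<q<1$" (http://www.math.vanderbilt.edu/saffeb/texts/88.pdf), says that for $n\ge2$ and $\lfloor(n+1)/2\rfloor+1\le i\le n$ (exactly the indices of the positive zeros), $x_i(q)$ is strictly increasing in $q$ from $0$ to $+\infty$; by symmetry the negative zeros then decrease. It is true. Put
$$\theta_k(q)=\arccos x_{n+1-k}(q),\qquad 0<\theta_1<\dots<\theta_n<\pi .$$
The positive zeros correspond to $1\le k\le\lfloor n/2\rfloor$.

**Theorem 1.** For every $n\ge2$ and $1\le k\le\lfloor n/2\rfloor$, $\theta_k(q)$ is strictly decreasing on $(0,\infty)$. Equivalently, $x_i(q)$ is strictly increasing on $(0,\infty)$ for $\lfloor(n+1)/2\rfloor+1\le i\le n$. Moreover $x_i$ is strictly increasing on $[0,\infty]$.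

The last sentence follows from the one before it: $x_i(0)=0<x_i(q)$, and for finite $q'>\max(1,q)$ we have $x_i(q)<x_i(q')<x_i(\infty)$, the second inequality being the known fact.

**Theorem 2 (complements, not needed for Theorem 1).**
(a) For these $i$, $x_i$ is an increasing homeomorphism of $[0,\infty]$ onto $[0,x_i(\infty)]$.
(b) For $1\le k\le\lfloor n/2\rfloor$: $\theta_k(q)<\Theta_k(q)$ for $0<q<1$, $\theta_k(1)=\Theta_k(1)$, and $\theta_k(q)>\Theta_k(q)$ for $1<q<\infty$.
(c) For every $q\in(0,\infty)$ the system $\int_{-1}^1|p|^q/(x-x_k)\,dx=0$ $(1\le k\le n)$, $p=\prod(x-x_k)$, has exactly one solution $-1<x_1<\dots<x_n<1$.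

A function is subharmonic if it is upper semicontinuous with values in $[-\infty,\infty)$ and satisfies the sub-mean value inequality on small circles. About polar sets we need only that a set containing a line segment is not polar. A **cluster value** of a function at a boundary point is a limit along some sequence tending to that point. For instance, the cluster values of $\arg z$ at $0$ in the upper half-plane fill $[0,\pi]$.

**EMP (extended maximum principle; Ransford, *Potential Theory in the Complex Plane*, Thm 3.6.9).** Let $g$ be subharmonic and bounded above on a domain with non-polar boundary. If $\limsup g\le0$ at all boundary points except finitely many, and possibly $\infty$, then $g\le0$. Also, subharmonic functions that are bounded above extend subharmonically across finite sets. (Boundedness matters: $\operatorname{Im}z$ on the upper half-plane vanishes at all finite boundary points.)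

**Gluing (ibid., Thm 2.4.5).** Let $u$ be subharmonic on $G$ and $v$ subharmonic on an open $G_1\subset G$, with $\limsup_{z\to z_0}v\le u(z_0)$ for all $z_0\in G\cap\partial G_1$. Then the function equal to $\max(u,v)$ on $G_1$ and to $u$ on $G\setminus G_1$ is subharmonic on $G$. (Example: $u=0$ on $\mathbb C$ and $v=\operatorname{Im}z$ on the upper half-plane give $\max(\operatorname{Im}z,0)$.)

**Hopf's lemma.** If $h$ is harmonic near a point $p$ of a straight boundary piece of $G$, harmonic in $G$, and $h<h(p)$ in $G$, then the outward normal derivative of $h$ at $p$ is positive.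

**Noshiro–Warschawski.** If $F$ is analytic with $\operatorname{Re}F'>0$ on a convex domain, then $F$ is univalent. Indeed $\frac{F(b)-F(a)}{b-a}=\int_0^1F'(a+t(b-a))\,dt$ has positive real part.

**Local integration.** Let $g$ be analytic in an open half-disc centered at a boundary point $c$ on its diameter, with
$$g'(z)=(z-c)^{-q}h(z),\qquad h\text{ analytic near }c,\quad h(c)=h_0\ne0.\tag{3}$$
If $q<1$, $g$ has a continuous extension to $c$, because $|g'|=O(|z-c|^{-q})$ is integrable along radii and along arcs of radius $r$ contributes $O(r^{1-q})$. If $q=1$, $g=h_0\log(z-c)+O(1)$, because $g'-h_0/(z-c)$ is bounded. If $q>1$, $g=\frac{h_0}{1-q}(z-c)^{1-q}(1+o(1))$: the difference of the two sides without $o(1)$ has derivative $O(|z-c|^{1-q})$, and integrating it inward along a radius from a fixed radius gives, at $|z-c|=r$, $O(1)$, $O(\log\frac1r)$ or $O(r^{2-q})$, and each of these is $o(r^{1-q})$.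

## 3. Extremality as a first-order differential equation

Fix $q\in(0,\infty)$. Let $P(z)=\prod_i\frac{z-x_i}{1-x_i}$ be the minimizer divided by its value at $1$, and put $u=|P|^q$, $f=|P|^{q-1}\operatorname{sgn}P$ on $[-1,1]$. Since the zeros are simple and $q-1>-1$, $f\in L^1(-1,1)$.

**Step 1: orthogonality.** This step turns minimality into linear conditions. For bounded $m$ let $F(s)=\int_{-1}^1|x-s|^qm(x)\,dx$. Since
$$|x-s|^q=|x-s_0|^q-q\int_{s_0}^s|x-\sigma|^{q-1}\operatorname{sgn}(x-\sigma)\,d\sigma,$$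
Fubini's theorem and the continuity of translations in $L^1$ show that $F$ is $C^1$ with $F'(s)=-q\int|x-s|^{q-1}\operatorname{sgn}(x-s)\,m\,dx$. Take $m=\prod_{j\ne k}|x-x_j|^q$. Replacing $x_k$ by a real $s$ gives another monic polynomial, so $F$ has a minimum at $s=x_k$ and $F'(x_k)=0$:
$$\int_{-1}^1\frac{|P|^q}{x-x_k}\,dx=0\ (1\le k\le n),\qquad\text{hence}\qquad\int_{-1}^1fh\,dx=0\ \ (\deg h\le n-1).\tag{4}$$
The second form holds because $|P|^q=fP$ and the polynomials $P/(x-x_k)$ span the polynomials of degree at most $n-1$.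

**Step 2: equal end values.** This step normalizes $P$ at $-1$. The function $u$ is continuous, smooth off the zeros, with integrable derivative $u'=qfP'$, so it is absolutely continuous. With $h=P'$ in (4), $u(1)-u(-1)=0$. So $u(-1)=u(1)=1$.

**Step 3: the equation.** The goal is an explicit derivative for a transform of $u$. For $z\notin[-1,1]$ let
$$S(z)=\int_{-1}^1\frac{u(x)}{z-x}\,dx,\qquad R(z)=\int_{-1}^1\frac{f(x)}{z-x}\,dx .$$
For fixed $z$, $\frac{P(z)-P(x)}{z-x}$ and $\frac{P'(z)-P'(x)}{z-x}$ are polynomials in $x$ of degree at most $n-1$. Inserting them in (4) gives $PR=\int\frac{fP}{z-x}dx=S$ and $P'R=\int\frac{fP'}{z-x}dx$. Integration by parts gives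
$$S'=-\int_{-1}^1\frac{u}{(z-x)^2}dx=-\frac{1}{z-1}+\frac1{z+1}+\int_{-1}^1\frac{u'}{z-x}dx=-\frac2{z^2-1}+qP'R .$$
As $R=S/P$,
$$S'=q\frac{P'}PS-\frac2{z^2-1},\qquad\Big(\frac S{P^q}\Big)'=-\frac2{(z^2-1)P^q}.\tag{5}$$

Example: $n=2$, $q=1$, $P=\frac43(x^2-\frac14)$. Here $f=\operatorname{sgn}(x^2-\frac14)$ and $S/P=R=\log\frac{z+1}{z-1}+2\log\frac{z-1/2}{z+1/2}$. Its derivative is $-\frac2{z^2-1}+\frac2{z^2-1/4}=-\frac{3/2}{(z^2-1)(z^2-1/4)}$, as (5) says.

## 4. A half-strip mapped onto a domain that does not know the zeros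

By (5), the derivative of $S/P^q$ has constant argument between consecutive zeros. So $S/P^q$ runs along straight lines there. We now find these lines: they depend only on $q$ and on the number of zeros passed. The unknown zeros become corners, or channels, of an explicit domain.

Let $\Pi=\{0<\operatorname{Re}\theta<\pi,\ \operatorname{Im}\theta>0\}$. The map $z=\cos\theta$ takes $\Pi$ conformally onto $\{\operatorname{Im}z<0\}$. There $\arg S\in(0,\pi)$, since $\operatorname{Im}\frac1{z-x}>0$. We take $\arg P=\sum_i\arg(z-x_i)\in(-n\pi,0)$. Put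
$$w=\frac S{\pi P^q},\qquad\zeta=\zeta_q(\theta)=-i\log w=\xi+i\eta,\qquad\xi=\arg S-q\arg P\in(0,(nq+1)\pi),\quad\eta=-\log|w|.$$

**Step 1: univalence.** This step shows that $\zeta_q$ is conformal. By (5), $\frac{dw}{dz}=-\frac{2}{\pi(z^2-1)P^q}$ and, since $z^2-1=-\sin^2\theta$ and $\frac{dz}{d\theta}=-\sin\theta$, $\frac{dw}{d\theta}=-\frac2{\pi\sin\theta\,P^q}$. So $\zeta'=-iw'/w=\frac{2i}{S\sin\theta}$. Put $B=1/\zeta'(\theta)$. Then
$$B=-\tfrac i2S\sin\theta=\tfrac i4\int_0^\pi u(\cos t)\sin t\Big[\cot\tfrac{\theta-t}2+\cot\tfrac{\theta+t}2\Big]dt,\qquad\operatorname{Re}B>0.\tag{6}$$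
Here we used $\cot\frac{\theta-t}2+\cot\frac{\theta+t}2=\frac{2\sin\theta}{\cos t-\cos\theta}$ and $\operatorname{Im}\cot<0$ in the upper half-plane. Hence $\operatorname{Re}\zeta'>0$ on the convex set $\Pi$, and $\zeta$ is univalent.

**Definition of $D_q$.** Let $\vartheta_j=\frac\pi2+\pi qj$, let $\ell(s)=\log\cos s$ for $|s|<\frac\pi2$ and $\ell(s)=-\infty$ otherwise, and
$$b_q(\xi)=\max_{0\le j\le n}\ell(\xi-\vartheta_j),\qquad D_q=\{0<\xi<(nq+1)\pi,\ \eta>b_q(\xi)\}.\tag{7}$$
Since $\ell(s)$ is nonincreasing in $|s|$, only the nearest center $\vartheta_j$ matters for $b_q(\xi)$. As $b_q$ is continuous into $[-\infty,0]$, $D_q$ is open and connected. Note $(nq+1)\pi=\vartheta_n+\frac\pi2$.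

Example, $n=2$. For $q=\frac12$ the centers are $\frac\pi2,\pi,\frac{3\pi}2$, the width is $2\pi$, and the lower edge consists of arcs of $\log\cos$ that meet in corners over $\frac{3\pi}4$ and $\frac{5\pi}4$, at height $-\frac12\log2$. For $q=2$ the centers are $\frac\pi2,\frac{5\pi}2,\frac{9\pi}2$, and between the three humps two channels go down to $-\infty$, over $[\pi,2\pi]$ and $[3\pi,4\pi]$.

**Lemma 1.** $\zeta_q:\Pi\to D_q$ is a conformal bijection, with the boundary behavior (i)–(vi) below.

Put $\theta_0=0$, $\theta_{n+1}=\pi$, $c_k=\cos\theta_k$, and call $(\theta_j,\theta_{j+1})$, $0\le j\le n$, bump $j$.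

**Step 2: boundary behavior.** This step lists all cluster values of $\zeta$ at $\partial\Pi\cup\{\infty\}$.

(i) *On $\theta=iy$, $y>0$.* Here $z=\cosh y>1$ and $S,P>0$, so $w>0$, $\xi=0$, $\eta$ is finite, and $B=\frac12S\sinh y>0$.

(ii) *On $\theta=\pi+iy$, $y>0$.* Here $z<-1$, $\arg S=\pi$, $\arg P=-n\pi$, so $\xi=(nq+1)\pi$, and $\eta$ is finite.

(iii) *On bump $j$.* Exactly $j$ zeros lie to the right of $z$, each contributing $-\pi$ to $\arg P$, so $P^q=|P|^qe^{-i\pi qj}$. Thus $e^{-i\pi qj}w$ has the $\theta$-derivative $-\frac{2}{\pi\sin\theta|P|^q}$ on the bump, and this is real there and extends analytically across it. So $w$, hence $S=\pi P^qw$ and $B$, extend analytically across the bump, and $\operatorname{Im}(e^{-i\pi qj}w)$ is constant on it. On the bump $e^{-i\pi qj}w=S/(\pi u)$, and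
$$\operatorname{Im}S(x_0-i\delta)=\int_{-1}^1\frac{\delta\,u(x)}{(x_0-x)^2+\delta^2}dx\to\pi u(x_0)\qquad(\delta\to0^+),$$
so the constant is $1$:
$$w=e^{i\pi qj}(t+i),\quad\frac{dt}{d\theta}=-\frac2{\pi\sin\theta|P|^q}<0,\quad\xi-\vartheta_j=-\arctan t,\quad\eta=-\tfrac12\log(1+t^2)=\log\cos(\xi-\vartheta_j).\tag{8}$$
(The line $\{e^{i\pi qj}(t+i)\}$ is tangent to the unit circle at angle $\vartheta_j$. The formula for $\xi$ uses $\arg S=\arg(t+i)=\frac\pi2-\arctan t$.) So $\xi$ is strictly increasing in $\theta$. Moreover $B=-\frac i2\sin\theta\,\pi u(t+i)=\frac\pi2u\sin\theta\,(1-it)\ne0$, so $\arg B=\xi-\vartheta_j$. Since $1/(\sin\theta|P|^q)$ is not integrable at $0$ and $\pi$, and for $q\ge1$ at the $\theta_k$, we have $t\to+\infty$ at $0^+$, $t\to-\infty$ at $\pi^-$, and, if $q\ge1$, $t\to+\infty$ at the left end and $t\to-\infty$ at the right end of every bump.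

(iv) *At the zeros $\theta_k$.* Near $c_k$, $\frac{dw}{dz}$ has the form (3).

If $q<1$, $w$ is continuous at $c_k$ in the closed lower half-plane. Let $t_\mp$ be the limits of $t$ at $\theta_k^\mp$, from bumps $k-1$ and $k$. Continuity says $t_-+i=e^{i\pi q}(t_++i)$. Taking moduli, $|t_+|=|t_-|$, and $t_+=t_-$ is impossible since $e^{i\pi q}\ne1$. So $t_+=-t_-$. Comparing arguments, $\frac\pi2-\arctan t_-\equiv\pi q+\frac\pi2+\arctan t_-$, i.e. $-2\arctan t_-\equiv\pi q\pmod{2\pi}$ with both sides in $(-\pi,\pi)$. So $-\arctan t_-=\frac{\pi q}2$. Since $|w|\ge1$ there, $\zeta$ is continuous at $\theta_k$, and the image point has $\xi=\vartheta_{k-1}+\frac{\pi q}2=\vartheta_k-\frac{\pi q}2$: it is the corner of the graph of $b_q$ between centers $k-1$ and $k$.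

If $q>1$, $w=\mathrm{const}\cdot(z-c_k)^{1-q}(1+o(1))$, so $\eta\to-\infty$. On bump $k-1$, where $\arg(z-c_k)=0$, $\xi\to\vartheta_{k-1}+\frac\pi2$ by (iii). So $\xi=\vartheta_{k-1}+\frac\pi2+(1-q)\arg(z-c_k)+o(1)$ with $\arg(z-c_k)\in[-\pi,0]$, and all cluster values of $\xi$ lie in $[\vartheta_{k-1}+\frac\pi2,\vartheta_k-\frac\pi2]$.

If $q=1$, $w=\mathrm{const}\cdot\log(z-c_k)+O(1)$, so $\eta\to-\infty$ and $\arg w$ has a limit; by (iii), $\xi\to\vartheta_{k-1}+\frac\pi2=\vartheta_k-\frac\pi2$.

(v) *As $\theta\to0$*, $w=-\frac1\pi\log(z-1)+O(1)$ since $P(1)=1$; so $\eta\to-\infty$ and $\xi\to0$. As $\theta\to\pi$, $P^q\to e^{-i\pi nq}$ by $|P(-1)|=1$, and $w=\frac{e^{i\pi nq}}\pi\log(z+1)+O(1)$; so $\eta\to-\infty$ and $\xi\to(nq+1)\pi$.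

(vi) *As $\operatorname{Im}\theta\to\infty$*, $S\sim N/z$ with $N=\int u>0$, and $z\sim\frac12e^{-i\theta}$, so $w\sim c\,e^{i(nq+1)\theta}$ with $c>0$. Hence $\eta\to+\infty$, and $\xi=(nq+1)\operatorname{Re}\theta+o(1)$ uniformly. Since $\sin\theta\sim\frac i2e^{-i\theta}$, $B\to-\frac i2\cdot2N\cdot\frac i2=\frac N2>0$.

In particular, along the bumps (and, for $q<1$, the zeros) $\xi$ is strictly increasing, and the image is exactly the finite part of the graph of $b_q$ over $(0,(nq+1)\pi)$. For $q<1$, bump $j$ goes onto the part where $\vartheta_j$ is the strictly nearest center. For $q\ge1$, it goes onto the arc over $(\vartheta_j-\frac\pi2,\vartheta_j+\frac\pi2)$.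

**Step 3: the image is $D_q$.** This step finishes the proof of Lemma 1. By (i)–(vi), all cluster values of $\zeta$ at $\partial\Pi\cup\{\infty\}$ lie in $\partial D_q\cup\{\infty\}$. Let $K$ be a component of $\{0<\xi<(nq+1)\pi,\ \eta<b_q(\xi)\}$. Then $\zeta(\Pi)\cap K$ is open. It is closed in $K$: if $\zeta(\theta_m)$ tends to a point of $K$, then $\theta_m$ cannot accumulate at $\partial\Pi\cup\{\infty\}$, so the limit is attained. So $K\subset\zeta(\Pi)$ or $K\cap\zeta(\Pi)=\emptyset$.

Suppose $K\subset\zeta(\Pi)$. There is $j$ with $\vartheta_j-im\in K$ for all $m\ge1$ (if $q<1$, $K$ is everything under the graph; if $q\ge1$, $K$ lies under one arc). The preimages have $\eta=-m\to-\infty$, so they accumulate only at $0$, at $\pi$, or (if $q\ge1$) at zeros. There the cluster values of $\xi$ are $0$, $(nq+1)\pi$, or lie in some $[\vartheta_{k-1}+\frac\pi2,\vartheta_k-\frac\pi2]$, and $\vartheta_j$ is none of these. This is a contradiction.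

So $\zeta(\Pi)\subset\{\eta\ge b_q\}$. Being open, $\zeta(\Pi)$ contains no point of the graph, so $\zeta(\Pi)\subset D_q$. It is open, and by the remark on cluster values closed, in the connected set $D_q$. Hence $\zeta(\Pi)=D_q$. $\square$

**Cluster principle.** Let $\theta_m\in\Pi$.
1. If $\zeta_q(\theta_m)$ tends to a finite point of $\{\xi=0\}$, then $\operatorname{Re}\theta_m\to0$, and all limit points of $\theta_m$ have the form $iy$, $y>0$.
2. If $\zeta_q(\theta_m)\to\xi+ib_q(\xi)$ with $0<\xi<(nq+1)\pi$ and $b_q(\xi)>-\infty$, then $\theta_m$ tends to the unique real point corresponding to it.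
3. If $q\ge1$, $\eta\to-\infty$, and the cluster values of $\xi$ lie in $[\vartheta_{k-1}+\frac\pi2,\vartheta_k-\frac\pi2]$, $1\le k\le n$, then $\theta_m\to\theta_k$.
4. If $\eta\to+\infty$, then $\operatorname{Im}\theta_m\to\infty$.

*Proof.* Pass to a subsequence with a limit $\theta^*\in\Pi\cup\partial\Pi\cup\{\infty\}$. Then $\theta^*\notin\Pi$, because the limit of $\zeta_q(\theta_m)$ is not a point of $D_q$. For 1: at $\infty$, $\eta\to+\infty$; on the right side $\xi=(nq+1)\pi$; on bumps $\xi>0$; at zeros either $\xi>0$ or $\eta\to-\infty$; at $0,\pi$, $\eta\to-\infty$. So $\theta^*=iy$. For 2: only bumps and (for $q<1$) zeros have finite limits with $0<\xi<(nq+1)\pi$, and there the correspondence is injective. For 3: $\eta\to-\infty$ forces $\theta^*\in\{0,\pi,\theta_1,\dots,\theta_n\}$; at $0$ and $\pi$ the limits of $\xi$ are $0$ and $(nq+1)\pi$, which lie in none of the intervals, and the intervals for different $k$ are disjoint. For 4: near every finite boundary point $\eta$ is bounded above. $\square$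

**Step 4: the left half.** This step uses the symmetry to keep only the positive zeros. From $P(-x)=\pm P(x)$ we get $S(-\bar z)=-\overline{S(z)}$, $\arg S(-\bar z)=\pi-\arg S(z)$ and $\arg P(-\bar z)=-n\pi-\arg P(z)$, hence
$$\zeta_q(\pi-\bar\theta)=(nq+1)\pi-\overline{\zeta_q(\theta)}.\tag{9}$$
Put $m_q=(nq+1)\frac\pi2$, $D_q^h=D_q\cap\{\xi<m_q\}$, $\Pi_h=\Pi\cap\{\operatorname{Re}\theta<\frac\pi2\}$. On $\operatorname{Re}\theta=\frac\pi2$, (9) gives $\xi=m_q$, and differentiating (9) there shows that $\zeta'$, hence $B$, is real, so positive. As $\operatorname{Re}\zeta'>0$, $\xi$ increases with $\operatorname{Re}\theta$; so $\zeta_q(\Pi_h)=D_q^h$. Define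
$$f_q=\operatorname{Re}\zeta_q^{-1}\text{ on }D_q^h,\qquad0<f_q<\tfrac\pi2,\qquad\partial_\xi f_q=\operatorname{Re}B>0,\quad\partial_\eta f_q=-\operatorname{Im}B.\tag{10}$$
By the cluster principle, $f_q\to0$ at finite points of $\{\xi=0\}$, and $f_q$ extends continuously to the finite points of the graph of $b_q$ over $(0,m_q)$.

## 5. A periodic model in which the zeros stand still

The domains $D_q$ are explicit, but for different $q$ they have different widths and different corners, so $\zeta_q$ and $\zeta_{q'}$ cannot be compared directly. The lower edge of $D_q$ is, away from its two ends, periodic with period $\pi q$. So we map a fixed half-plane onto the fully periodic domain, with the corners coming from points that do not depend on $q$.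

On $\mathbb H=\{\operatorname{Im}\varphi>0\}$, $\varphi=x+iy$, let $\cos^q\varphi=2^{-q}e^{-iq\varphi}(1+e^{2i\varphi})^q$ (principal branch), $\kappa_q=\int_0^\infty\operatorname{sech}^qt\,dt$, and
$$W_q(\varphi)=\frac1{\kappa_q}\int_\varphi^{i\infty}\frac{ds}{\cos^qs},\qquad G_q(\tau)=\frac1{\kappa_q}\int_0^\tau\sec^qs\,ds\quad(|\tau|<\tfrac\pi2).\tag{11}$$
Example: for $q=2$, $\kappa_2=1$, $G_2=\tan$, $W_2=i-\tan\varphi$.

**Step 1: elementary properties of $W$.** These prepare the mapping. For real $|\tau|<\frac\pi2$ the branch gives the positive value $\cos^q\tau$, and $\cos^q(iy)=\cosh^qy$. From $\cos^q(\varphi+\pi)=e^{-i\pi q}\cos^q\varphi$ and $\cos^q(-\bar\varphi)=\overline{\cos^q\varphi}$ we get $W(\varphi+\pi)=e^{i\pi q}W(\varphi)$ and $W(-\bar\varphi)=-\overline{W(\varphi)}$. Also $W(0)=\frac1{\kappa_q}\int_0^\infty i\operatorname{sech}^qy\,dy=i$, so $W(\tau)=i-G_q(\tau)$. Finally $\frac1{\cos^qs}=2^qe^{iqs}(1+O(e^{-2\operatorname{Im}s}))$ gives $W(\varphi)=\frac{2^q}{\kappa_q}\frac iqe^{iq\varphi}(1+O(e^{-2y}))$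 uniformly as $y\to\infty$.

**Step 2: univalence of $-i\log W$.** Let $E=-i\kappa_qW\cos^q\varphi$. It is $\pi$-periodic and tends to $\frac1q$ as $y\to\infty$. It is continuous on $\overline{\mathbb H}$ with value $0$ at $\frac\pi2+\pi\mathbb Z$: by (3), $W$ is there $O(1)$, $O(|\log|\cdot||)$, $O(|\cdot|^{1-q})$ for $q<1$, $q=1$, $q>1$, while $|\cos^q|=O(|\cdot|^q)$. For real $|\tau|<\frac\pi2$, $E=\kappa_q(1+iG_q)\cos^q\tau$. So the bounded harmonic function $\operatorname{Re}E$ is $\ge0$ on $\mathbb R$ and not identically $0$, and $\operatorname{Re}E>0$ on $\mathbb H$. (For $q=2$, $E=\frac12(1+e^{2i\varphi})$.) So $W\ne0$, and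
$$\zeta_q^u:=-i\log W_q=\xi_q+i\eta_q,\qquad\xi_q=\arg W_q=\tfrac\pi2\text{ on }x=0,$$
satisfies $(\zeta_q^u)'=-i\frac{W'}W=\frac{i}{\kappa_qW\cos^q\varphi}=\frac1E$. Hence $\partial_x\xi_q>0$, and $\zeta_q^u$ is univalent. Moreover
$$\zeta^u(\varphi+\pi)=\zeta^u(\varphi)+\pi q,\quad\zeta^u(-\bar\varphi)=\pi-\overline{\zeta^u(\varphi)},\quad\xi_q=\tfrac\pi2+\tfrac{k\pi q}2\text{ on }x=\tfrac{k\pi}2,\quad\xi_q-\tfrac\pi2-qx\to0\tag{12}$$
as $y\to\infty$, uniformly in $x$. The last relation follows from the asymptotics of $W$ and the normalization on $x=0$, and it fixes the additive constant in the first. The second holds on $x=0$, hence everywhere. Combining the two at $\pm\frac\pi2+iy$ gives $\xi_q=\pi-\xi_q+\pi q$ on $x=\frac\pi2$, and the third follows by periodicity from $k=0,1$. Since $\xi_q$ increases in $x$, (12) gives $|\xi_q-\frac\pi2-qx|\le\pi q$ on $\mathbb H$. On bump $j\in\mathbb Z$, that is $\varphi=\pi j+\tau$, $|\tau|<\frac\pi2$, we have $W=e^{i\pi qj}(i-G_q(\tau))$, so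
$$\xi_q=\vartheta_j+\arctan G_q(\tau),\qquad\eta_q=-\tfrac12\log(1+G_q(\tau)^2)=\ell(\xi_q-\vartheta_j).\tag{13}$$

**Step 3: behavior at $a_l=\frac\pi2+\pi l$, $l\in\mathbb Z$.** This corresponds to (iv) of Section 4. Near $a_l$, $W'=-1/(\kappa_q\cos^q)$ has the form (3). If $q<1$, $W$ is continuous on $\overline{\mathbb H}$, with $|W|\ge1$ on $\mathbb R$ by (13), so $\zeta^u$ is continuous on $\overline{\mathbb H}$, and comparing (13) with (12) on $x=\frac\pi2$ gives $\arctan G_q(\frac\pi2)=\frac{\pi q}2$. If $q>1$, $W=\mathrm{const}\cdot(\varphi-a_l)^{1-q}(1+o(1))$, so $\eta_q\to-\infty$; from bump $l$, where $\arg(\varphi-a_l)=\pi$, $\xi_q\to\vartheta_l+\frac\pi2$, so $\xi_q=\vartheta_l+\frac\pi2+(1-q)(\arg(\varphi-a_l)-\pi)+o(1)$, with cluster values in $[\vartheta_l+\frac\pi2,\vartheta_{l+1}-\frac\pi2]$. If $q=1$, $W=\mathrm{const}\cdot\log(\varphi-a_l)+O(1)$, so $\eta_q\to-\infty$ and $\xi_q\to\vartheta_l+\frac\pi2$. In particular, for $q\le1$, $\xi_q$ is continuous on $\overline{\mathbb H}$ (with the limit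 values at $a_l$ if $q=1$).

**Step 4: the image.** Put $b_q^\infty(\xi)=\max_{j\in\mathbb Z}\ell(\xi-\vartheta_j)$ and $P_q=\{\eta>b_q^\infty(\xi)\}$. We show $\zeta^u_q(\mathbb H)=P_q$. If $\varphi_m\to\infty$ in $\overline{\mathbb H}$, then $\zeta^u(\varphi_m)\to\infty$, understood along subsequences: if $y_m\to\infty$, then $\eta_q=qy_m+O(1)\to+\infty$; if $|x_m|\to\infty$, then $|\xi_q|\to\infty$. So by (13) and Step 3 all cluster values of $\zeta^u$ at $\partial\mathbb H\cup\{\infty\}$ lie in $\partial P_q\cup\{\infty\}$. Let $K$ be a component of $\{\eta<b_q^\infty\}$. As in Lemma 1, $K\subset\zeta^u(\mathbb H)$ or $K\cap\zeta^u(\mathbb H)=\emptyset$. In the first case choose $j$ with $\vartheta_j-im\in K$ for all $m\ge1$. On the preimages $\xi_q=\vartheta_j$ and $\eta_q\to-\infty$, so $x$ and $y$ stay bounded, and the preimages accumulate only at points $a_l$ with $q\ge1$, where $\vartheta_j$ is not a cluster value of $\xi_q$: a contradiction. So $\zeta^u(\mathbb H)\subset\{\eta\ge b^\infty_q\}$; being open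 it lies in $P_q$, and it is open and closed in the connected set $P_q$.

For $q<1$, $\zeta^u:\overline{\mathbb H}\to\overline{P_q}$ is a homeomorphism. It is continuous and proper, maps $\mathbb H$ bijectively to $P_q$, and by (13) maps $\mathbb R$ onto the graph of $b_q^\infty$ with $\xi_q$ strictly increasing.

**Step 5: the angle $\beta_0=\arg E\in(-\frac\pi2,\frac\pi2)$.** It will be compared later with $\arg B$. We have $E(-\bar\varphi)=\overline{E(\varphi)}$, and $E$ is $\pi$-periodic, so $E$ is real and $\beta_0=0$ on the lines $x=\frac{k\pi}2$. On bump $j$, $\beta_0=\arctan G_q(\tau)=\xi_q-\vartheta_j$. As $y\to\infty$, $\beta_0\to0$. On the half-strip $-\frac\pi2<x<0$ the boundary values are thus $0$ on the sides and negative on the bottom. By EMP and the strong maximum principle,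
$$\beta_0<0\quad\text{for }-\tfrac\pi2<x<0.\tag{14}$$

**Step 6: relations between $D_q$ and $P_q$.** The nearest-center rule gives four facts.

- $b_q=b_q^\infty$ on $[\frac\pi2,m_q]$, because $\vartheta_0=\frac\pi2\le\xi\le m_q\le\vartheta_n$.
- $D_q\cap\{\xi<\frac\pi2\}=\Lambda:=\{0<\xi<\frac\pi2,\ \eta>\log\sin\xi\}$, which does not depend on $q$.
- $P_q\cap\{0<\xi<m_q\}\subset D_q^h$, with equality if $q\ge1$: for $\xi\in(0,\frac\pi2)$, $\xi-\vartheta_{-1}=\xi-\frac\pi2+\pi q>\frac\pi2$.
- If $q<1$, let $\xi^0=\frac\pi2(1-q)$, the midpoint of $\vartheta_{-1}$ and $\vartheta_0$. Then $b_q^\infty=b_q$ on $[\xi^0,\frac\pi2]$ and $b_q^\infty>b_q$ on $(0,\xi^0)$.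

**Step 7: the comparison map $T_q$.** This map carries fixed points to the $\theta_k(q)$. Let $J=\{\xi=\frac\pi2,\eta>0\}$ and $\Sigma=\{0<x<\frac{n\pi}2,\ y>0\}$. By (12), $\xi_q=\frac\pi2$ on $x=0$ and $\xi_q=m_q$ on $x=\frac{n\pi}2$, so $\zeta_q^u(\Sigma)=D_q^h\cap\{\xi>\frac\pi2\}$, and $J$ is the image of $\{x=0\}$. Let
$$\Omega_q=\{\varphi\in\mathbb H:x<\tfrac{n\pi}2,\ \xi_q(\varphi)>0\}\supset\Sigma,\qquad T_q=\zeta_q^{-1}\circ\zeta_q^u:\Omega_q\to\Pi_h,\qquad R_q=\operatorname{Re}T_q=f_q\circ\zeta_q^u .$$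
By (12) and $\partial_x\xi_q>0$, $\Omega_q=(\zeta_q^u)^{-1}(P_q\cap\{0<\xi<m_q\})$. So $T_q$ is well defined, and $\Omega_q$ is connected, as the preimage of a region above a graph over an interval.

We extend $T_q$ to the real interval $(-\frac\pi2,\frac{n\pi}2)$. Let $\varphi_0$ be in it. The cluster values of $\xi_q$ at $\varphi_0$ are positive: if $q<1$, $\xi_q(\varphi_0)>\xi_q(-\frac\pi2)=\xi^0>0$; if $q\ge1$, use (13) on bumps $j\ge0$ and the cluster intervals at $a_l$, $l\ge0$. So a half-disc at $\varphi_0$ lies in $\Omega_q$. As $\varphi\to\varphi_0$, there are two possibilities. Either $\zeta_q^u(\varphi)$ tends to a finite point of the graph of $b_q^\infty$ over $(\max(\xi^0,0),m_q)$, where $b_q^\infty=b_q$; or $q\ge1$, $\varphi_0=a_{k-1}$ with $k\ge1$, and $\eta_q\to-\infty$ with $\xi_q$ clustering in $[\vartheta_{k-1}+\frac\pi2,\vartheta_k-\frac\pi2]$. By parts 2 and 3 of the cluster principle, $T_q(\varphi)$ has a real limit. Thus $T_q$ extends continuously with real values to $(-\frac\pi2,\frac{n\pi}2)$,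 hence analytically by reflection, and $R_q$ extends harmonically and evenly in $y$.

Since $\operatorname{Im}T_q>0$ on $\Omega_q$, $T_q-T_q(\varphi_0)$ has a simple zero at $\varphi_0$ (otherwise a half-disc would not stay in the upper half-plane) and $T_q'(\varphi_0)>0$. The local inverse of the extended $T_q$ at $T_q(\varphi_0)$ is real on the real axis and maps points above the axis to points above it, so there it agrees with $T_q^{-1}$. Thus near each point of $T_q((-\frac\pi2,\frac{n\pi}2))$, $T_q^{-1}$ extends analytically and is real on the real axis. The image of the interval is the set of $\theta\in(0,\frac\pi2)$ with $\zeta_q(\theta)$ over $\xi>\xi^0$ if $q<1$, and all of $(0,\frac\pi2)$ if $q\ge1$. The point $\varphi_k:=\pi(k-\frac12)=a_{k-1}$ goes to the corner between arcs $k-1$ and $k$ if $q<1$, and into the channel between them if $q\ge1$, so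
$$T_q(\varphi_k)=\theta_k(q),\qquad\varphi_k<\tfrac{n\pi}2\iff k\le\lfloor n/2\rfloor.\tag{15}$$

The point $\varphi_k$ does not depend on $q$. So Theorem 1 says that $R_q(\varphi_k)$ decreases in $q$, a statement about harmonic functions.

**Step 8: extension by zero.** This makes $R_q$ available on a domain independent of $q$. Let $\Psi_q=R_q$ on $\Omega_q$ and $\Psi_q=0$ on $\{\varphi\in\mathbb H:x<\frac{n\pi}2\}\setminus\Omega_q$. By the cluster principle, $R_q\to0$ at points of $\mathbb H$ with $\xi_q=0$. So $\Psi_q$ is continuous, nonnegative, and harmonic where positive; hence it is subharmonic on $\{\varphi\in\mathbb H:x<\frac{n\pi}2\}$, and $0\le\Psi_q<\frac\pi2$.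

## 6. The model maps for two exponents

**Lemma 2.** Let $0<q<q'$, $\varepsilon=q'-q$.
(i) $\eta_{q'}(iy)>\eta_q(iy)$ for $y>0$.
(ii) $G_{q'}(\tau)>G_q(\tau)$ for $0<\tau<\frac\pi2$.
(iii) $\xi_{q'}(\varphi)<\xi_q(\varphi)$ for $\varphi\in\mathbb H$, $-\frac\pi2\le x<0$.
(iv) If $q'\le1$: $\xi_{q'}<\xi_q$ on $\{\varphi\in\overline{\mathbb H}:x<0\}$, and $\eta_{q'}\le\eta_q$ on real $\varphi<0$ (limit values at $a_l$ if $q'=1$).

*Proof.* (i) We have $e^{-\eta_q(iy)}=|W_q(iy)|=\int_y^\infty\operatorname{sech}^qt\,dt\big/\int_0^\infty\operatorname{sech}^qt\,dt$. Since $\operatorname{sech}^{q'}/\operatorname{sech}^q=\operatorname{sech}^\varepsilon$ is strictly decreasing, the share of the tail is smaller for $q'$.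

(ii) The numerator of $G_q$ increases with $q$, and $\kappa_q$ decreases.

(iii) On $x=-\frac\pi2$ the difference $\xi_{q'}-\xi_q$ is $-\frac{\pi\varepsilon}2$ by (12). On the half-strip $-\frac\pi2<x<0$ it is bounded and harmonic, with boundary values $0$ on $x=0$, $-\frac{\pi\varepsilon}2$ on $x=-\frac\pi2$, and negative ones on the bottom by (13) and (ii); $-\frac\pi2$ and $\infty$ are exceptional. Use EMP and the strong maximum principle.

(iv) First we bound the gain over half a period: for $0\le\tau\le\frac\pi2$ (with the limit at $\frac\pi2$),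
$$\arctan G_{q'}(\tau)-\arctan G_q(\tau)\le\varepsilon\tau.\tag{16}$$
Let $a=\xi_{q'}-\xi_q-\varepsilon x$ on $\{0\le x\le\frac\pi2,\ y\ge0\}$. It is continuous since $q'\le1$, it is $0$ on both vertical sides, and it tends to $0$ at $\infty$, by (12). If $a$ is somewhere positive, it has a positive maximum, and by the strong maximum principle this is attained at some $\tau_0\in(0,\frac\pi2)$ on the bottom. There $a_x=0$ and $a_y\le0$. On the bottom $\eta=\log\cos\alpha$ with $\alpha=\xi-\frac\pi2=\arctan G$, so the Cauchy–Riemann equations give $\xi_y=-\eta_x=\tan\alpha\;\xi_x$, and $\xi_x>0$. Write $\alpha'$, $\alpha$ for $q'$, $q$. At $\tau_0$, $\partial_x\xi_{q'}=\partial_x\xi_q+\varepsilon$, and $\alpha'>\alpha>0$ by (ii). So $a_y=\tan\alpha'(\partial_x\xi_q+\varepsilon)-\tan\alpha\,\partial_x\xi_q>0$, a contradiction. This proves (16), by (13).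

For real $\varphi=-\pi j+\tau<0$, $j\ge0$, $|\tau|\le\frac\pi2$, (13) gives
$$\xi_{q'}-\xi_q=-\pi\varepsilon j+\operatorname{sgn}\tau\,\big(\arctan G_{q'}(|\tau|)-\arctan G_q(|\tau|)\big).$$
If $j\ge1$ this is at most $-\pi\varepsilon+\frac{\pi\varepsilon}2<0$. If $j=0$, then $\tau<0$ and it is negative by (ii) (at $\tau=-\frac\pi2$ it equals $-\frac{\pi\varepsilon}2$). In the quarter-plane $\{x<0,y>0\}$, $\xi_{q'}-\xi_q$ is $\varepsilon x$ plus a bounded function, so it is bounded above. It is continuous up to the finite boundary since $q'\le1$, with values $0$ on $x=0$ and negative ones on the real axis. EMP (only $\infty$ exceptional) and the strong maximum principle give $<0$. The claim on $\eta$ follows from (13) and (ii). $\square$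

To prove Theorem 1 it suffices to treat $q<q'$ with either **(A)** $q\ge1$ or **(B)** $q'\le1$, because $q<1<q'$ splits at $1$. In both cases we shall show
$$R_{q'}\le R_q\ \text{ on }\Sigma,\ \text{ hence on the real interval }(0,\tfrac{n\pi}2).\tag{17}$$

## 7. Exponents $q\ge1$: transplanting one model to the other half-strip

Assume (A). Then $P_q\cap\{0<\xi<m_q\}=D_q^h$, so $T_q(\Omega_q)=\Pi_h$. Put $v=\Psi_{q'}\circ T_q^{-1}$ on $\Pi_h$. It is continuous and subharmonic, with $0\le v\le\frac\pi2$. We want $v\le\operatorname{Re}\theta$.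

**Step 1: left side.** We show $v\to0$ as $\theta\to iy_0$, $y_0>0$. Here $\zeta_q(\theta)\to i\eta_0$ with $\eta_0$ finite. As $q\ge1$, $b_q^\infty(0)=-\infty$, so $i\eta_0\in P_q$ and $T_q^{-1}(\theta)\to\varphi_0\in\mathbb H$ with $\xi_q(\varphi_0)=0$. By (12), $\xi_q=\frac\pi2(1-q)\le0$ on $x=-\frac\pi2$ and $\xi_q=\frac\pi2$ on $x=0$, so $-\frac\pi2\le\operatorname{Re}\varphi_0<0$. By Lemma 2(iii), $\xi_{q'}(\varphi_0)<0$. So $\Psi_{q'}=0$ near $\varphi_0$, and $v=0$ near $iy_0$.

**Step 2: right side.** As $\operatorname{Re}\theta\to\frac\pi2$, $\limsup(v-\operatorname{Re}\theta)\le0$, since $v\le\frac\pi2$.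

**Step 3: bottom.** We show that $v$ reflects. Let $\theta_*\in(0,\frac\pi2)$ be real. By Step 7 of Section 5, $T_q^{-1}$ extends analytically across $\theta_*$, is real on the real axis, and has values near a point of $(-\frac\pi2,\frac{n\pi}2)$, where $\Psi_{q'}=R_{q'}$ extends harmonically and evenly. So $v$ extends harmonically and evenly across the real axis near $\theta_*$.

**Step 4: conclusion.** Reflected evenly, $g=v-\operatorname{Re}\theta$ is bounded and subharmonic on the strip $\{0<\operatorname{Re}\theta<\frac\pi2\}$, with boundary $\limsup\le0$ except possibly at $0,\frac\pi2,\infty$. By EMP, $g\le0$. For $\varphi\in\Sigma$ and $\theta=T_q(\varphi)$ we have $v(\theta)=R_{q'}(\varphi)$ and $\operatorname{Re}\theta=R_q(\varphi)$. This is (17) in case (A).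

## 8. The uncovered part of $\Pi_h$ for $q<1$, and a sign lemma

Try the same for $q<q'\le1$. Let
$$A=\Psi_{q'}\circ(\zeta_q^u)^{-1}\quad\text{on }P_q\cap\{0<\xi<m_q\},$$
a continuous subharmonic function with $0\le A\le\frac\pi2$. In case (A) we used $v=A\circ\zeta_q$. Now $P_q\cap\{0<\xi<m_q\}$ is strictly smaller than $D_q^h$: over $0<\xi<\xi^0$ the points with $\log\sin\xi<\eta\le b_q^\infty(\xi)$ are missing. Extension by $0$ fails when $q'<1$. Take $\varphi_0$ real, slightly to the left of $-\frac\pi2$. Then $\xi_{q'}(\varphi_0)$ is slightly smaller than $\frac\pi2(1-q')$ and still positive, so $b_{q'}^\infty>b_{q'}$ there, and $\zeta_{q'}^u(\varphi_0)$ is an interior point of $D_{q'}^h$. Hence $A$ tends to the positive value $f_{q'}(\zeta_{q'}^u(\varphi_0))$ at the point $\zeta_q^u(\varphi_0)$, which is interior to $D_q^h$. A jump from there to $0$ violates upper semicontinuity.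

The way out is that the missing part lies in $\Lambda$, which belongs to all the domains $D_q$. There $f_{q'}$ itself is defined, tends to $0$ at $\{\xi=0\}$, and behaves well on the graph of $\log\sin$. So we glue $f_{q'}$ to $A$. This needs inequalities between $f_{q'}$ at two nearby points, and they come from monotonicity.

**Lemma 3.** If $0<q\le1$, then $\partial_\xi f_q>0$ and $\partial_\eta f_q\ge0$ on $\Lambda\cup J$.

*Proof.* The first claim is (10). Let $\beta=\arg B\in(-\frac\pi2,\frac\pi2)$, viewed as a function on $D_q^h$. It is bounded and harmonic. By Lemma 1 and the cluster principle its boundary values are $0$ on $\xi=0$ and on $\xi=m_q$, and $\xi-\vartheta_j$ on bump $j$, and $\beta\to0$ as $\eta\to+\infty$. By (10), $\partial_\eta f_q=-\operatorname{Im}B$, so we must show $\beta\le0$ on $\Lambda\cup J$. Transplant $\beta_0$ to $P_q$ by $\zeta_q^u$.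

**Step 1: $q=1$.** Here $\beta=\beta_0$. Indeed $\xi_1=0$ on $x=-\frac\pi2$, so $\Omega_1=\{-\frac\pi2<x<\frac{n\pi}2,\ y>0\}$ and $\zeta_1^u(\Omega_1)=P_1\cap\{0<\xi<m_1\}=D_1^h$. The bounded harmonic function $\beta-\beta_0$, seen in the half-strip $\Omega_1$, has boundary values $0$, with finitely many points and $\infty$ excepted. By EMP, applied to it and its negative, $\beta=\beta_0$. By (14), $\beta<0$ on $\Lambda$, and $\beta=0$ on $J$.

**Step 2: $q<1$, set-up.** We split $D_q^h$ at $\xi^0$. Let
$$L=\{\xi=\xi^0,\ \eta>\log\sin\xi^0\}\subset P_q,\quad Q=D_q\cap\{\xi<\xi^0\},\quad\Sigma^+=D_q\cap\{\xi^0<\xi<m_q\}=\zeta_q^u(\{-\tfrac\pi2<x<\tfrac{n\pi}2,\,y>0\});$$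
$L$ is the image of $\{x=-\frac\pi2\}$. On $\Sigma^+$, $\mu=\beta-\beta_0$ is bounded and harmonic, $0$ on the bottom (corners excepted) and on $\xi=m_q$, it tends to $0$ as $\eta\to+\infty$, and $\mu=\beta$ on $L$. Both $\beta$ and $\beta_0$ are harmonic near $L$.

**Step 3: $\beta\le0$ on $L$.** This is the heart of the lemma: a positive maximum on $L$ would have incompatible normal derivatives. Suppose $s=\sup_L\beta>0$. The lower end of $L$ is a point of bump $0$, where $\beta\to\xi^0-\frac\pi2=-\frac{\pi q}2<0$; at the top $\beta\to0$. So $s=\beta(p_0)$ with $p_0\in L$. In $Q$ the boundary values of $\beta$ are $0$ on $\xi=0$, $\xi-\frac\pi2<0$ on the bottom, and $\le s$ on $L$. So $\beta\le s$ by EMP, and $\beta<s$ in $Q$ by the strong maximum principle. Hopf's lemma gives $\partial_\xi\beta(p_0)>0$. In $\Sigma^+$ the boundary values of $\mu$ are $0$ and $\le s$, so likewise $\mu<s=\mu(p_0)$, and Hopf's lemma gives $\partial_\xi\mu(p_0)<0$. By (14), $\beta_0<0$ for $\xi^0<\xi<\frac\pi2$, while $\beta_0=0$ on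 $L$; so $\partial_\xi\beta_0(p_0)\le0$. Hence $\partial_\xi\beta(p_0)=\partial_\xi\mu(p_0)+\partial_\xi\beta_0(p_0)<0$, a contradiction.

**Step 4: both sides of $L$.** Now EMP gives $\beta\le0$ in $Q$ and $\mu\le0$ in $\Sigma^+$. Hence $\beta=\mu+\beta_0\le0$ for $\xi^0<\xi\le\frac\pi2$, as $\beta_0=0$ on $J$. $\square$

## 9. Exponents $q'\le1$: gluing $f_{q'}$ into the gap

Assume (B). By Section 5, $\Lambda\cup J\subset D_{q'}^h$, so $f_{q'}$ is defined and harmonic near every point of $\Lambda\cup J$. Define $V$ on $D_q^h$ as follows: $V=A$ for $\xi\ge\frac\pi2$; $V=\max(f_{q'},A)$ on $P_q\cap\{0<\xi<\frac\pi2\}$; $V=f_{q'}$ on $\Lambda\setminus P_q$. Then $0\le V\le\frac\pi2$.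

**Step 1: $V$ is subharmonic.** The domain $D_q^h$ is the union of the open sets $P_q\cap\{0<\xi<m_q\}$ and $\Lambda$, and we apply gluing on each.

On $P_q\cap\{0<\xi<m_q\}$ we glue $v=f_{q'}$, given on $\{\xi<\frac\pi2\}$, to $u=A$; we need $f_{q'}\le A$ on $J$. At $\zeta=\frac\pi2+i\eta_q(iy)$,
$$A=R_{q'}(iy)=f_{q'}\big(\tfrac\pi2+i\eta_{q'}(iy)\big)\ge f_{q'}(\zeta)$$
by Lemma 2(i) and Lemma 3 for $q'$.

On $\Lambda$ we glue $v=A$, given on $\Lambda\cap P_q$, to $u=f_{q'}$; we need $\limsup_{\zeta\to\zeta_0}A\le f_{q'}(\zeta_0)$ for $\zeta_0=\xi_*+i\eta_*\in\partial P_q\cap\Lambda$. Here $\eta_*=b_q^\infty(\xi_*)>\log\sin\xi_*$, so $\xi_*<\xi^0$, and $\zeta_0=\zeta_q^u(\varphi_0)$ with $\varphi_0$ real and $\varphi_0<-\frac\pi2$. Since $q<1$, $(\zeta_q^u)^{-1}(\zeta)\to\varphi_0$ as $\zeta\to\zeta_0$ in $P_q$.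

If $q'=1$, then $\xi_1(\varphi_0)<0$: on bumps $j\le-1$, $\xi_1<\vartheta_{-1}+\frac\pi2=0$, and at $a_l$ with $l\le-2$ the limit value is $\vartheta_l+\frac\pi2\le-\pi$. By continuity of $\xi_1$ on $\overline{\mathbb H}$, $A=0$ near $\zeta_0$.

If $q'<1$, put $\zeta_{q'}^u(\varphi_0)=\xi'+i\eta'$. By Lemma 2(iv), $\xi'<\xi_*$ and $\eta'\le\eta_*$. If $\xi'<0$, then $A=0$ near $\zeta_0$. If $\xi'=0$, then each value of $A$ near $\zeta_0$ is $0$ or the value of $f_{q'}$ at a point near $i\eta'$, so $A\to0$ by the cluster principle. If $\xi'>0$, then $\eta'=b_{q'}^\infty(\xi')\ge\log\sin\xi'$, and $A\to f_{q'}(\xi'+i\eta')$, with $f_{q'}$ extended continuously to the graph. Consider the path $\zeta_0\to\xi'+i\eta_*\to\xi'+i\eta'$, left and then down. Since $\log\sin$ is increasing on $(0,\frac\pi2)$, the path lies in $\Lambda$ except possibly for its endpoint, and by Lemma 3 $f_{q'}$ does not increase along it. So the limit is at most $f_{q'}(\zeta_0)$.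

**Step 2: left side.** For $v=V\circ\zeta_q$ on $\Pi_h$ we show $v\to0$ as $\theta\to iy_0$, $y_0>0$. Then $\zeta=\zeta_q(\theta)\to i\eta_0$, and $f_{q'}(\zeta)\to0$ by the cluster principle for $q'$. Where $\zeta\in P_q$, every limit point $\varphi_0\in\overline{\mathbb H}$ of $(\zeta_q^u)^{-1}(\zeta)$ is finite, with $\xi_q(\varphi_0)=0$, hence $\operatorname{Re}\varphi_0<0$. By Lemma 2(iv) and the continuity of $\xi_{q'}$ on $\overline{\mathbb H}$, $\xi_{q'}<0$ near $\varphi_0$. So $A=0$ eventually.

**Step 3: right side.** As before, $\limsup(v-\operatorname{Re}\theta)\le0$ as $\operatorname{Re}\theta\to\frac\pi2$.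

**Step 4: bottom.** We show that $v$ reflects to a subharmonic function, off two points. Let $\theta_*\in(0,\frac\pi2)$ be real, and exclude the two points where $\zeta_q(\theta_*)$ has $\xi=\xi^0$ or $\xi=\frac\pi2$.

- If $\zeta_q(\theta_*)$ is over $\xi>\xi^0$, then near $\theta_*$, $A\circ\zeta_q=R_{q'}\circ T_q^{-1}$, and this extends harmonically and evenly across the real axis exactly as in Step 3 of Section 7.
- If $\zeta_q(\theta_*)$ is over $\xi<\frac\pi2$, it lies on the graph of $\log\sin\xi$, which is also part of the graph of $b_{q'}$. By the cluster principle $\zeta_{q'}^{-1}\circ\zeta_q$ extends continuously with real values near $\theta_*$, hence analytically by reflection. So $f_{q'}\circ\zeta_q$ extends harmonically and evenly.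
- If $\zeta_q(\theta_*)$ is over $\xi<\xi^0$, then $b_q^\infty>b_q$ there, so points of $D_q$ near $\zeta_q(\theta_*)$ lie outside $P_q$, and $v=f_{q'}\circ\zeta_q$ near $\theta_*$.

So near $\theta_*$, $v$ is one of these two functions or, for $\xi^0<\xi<\frac\pi2$, their maximum, and the even reflection of $v$ is subharmonic near $\theta_*$.

**Step 5: conclusion.** Reflected evenly, $g=v-\operatorname{Re}\theta$ is bounded and subharmonic on the strip $\{0<\operatorname{Re}\theta<\frac\pi2\}$ minus two points, hence extends subharmonically across them. Its boundary $\limsup$ is $\le0$ except possibly at $0,\frac\pi2,\infty$. By EMP, $g\le0$. For $\varphi\in\Sigma$ and $\theta=T_q(\varphi)$, the point $\zeta_q^u(\varphi)$ has $\xi>\frac\pi2$, so $v(\theta)=A(\zeta_q^u(\varphi))=R_{q'}(\varphi)$, while $\operatorname{Re}\theta=R_q(\varphi)$. This is (17) in case (B).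

## 10. Strict inequality, and the end of the proof of Theorem 1

By (17) at $\varphi_k$ and by (15), $\theta_k(q')\le\theta_k(q)$ for $1\le k\le\lfloor n/2\rfloor$, in both cases. It remains to exclude equality.

**Step 1: equality spreads.** Suppose $\theta_k(q')=\theta_k(q)$. Then $R_q-R_{q'}\ge0$, extended harmonically and evenly across $(0,\frac{n\pi}2)$, vanishes at $\varphi_k$. By the minimum principle, $R_q\equiv R_{q'}$ on $\Sigma$.

**Step 2: $\Omega_{q'}\subset\Omega_q$.** We need this to carry the identity to the left. For $x\ge0$ it is clear. For $x<0$ use Lemma 2(iv) in case (B). In case (A), points of $\Omega_{q'}$ satisfy $x>-\frac\pi2$, because $\xi_{q'}=\frac\pi2(1-q')<0$ on $x=-\frac\pi2$, and Lemma 2(iii) applies. As $\Omega_{q'}$ is connected, $R_q=R_{q'}$ on $\Omega_{q'}$.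

**Step 3: contradiction on the left edge of $\Omega_{q'}$.** Choose $\eta>0$. Then $i\eta\in P_{q'}$, and there is $\varphi_0\in\mathbb H$ with $\zeta_{q'}^u(\varphi_0)=i\eta$. So $\xi_{q'}(\varphi_0)=0$, $\operatorname{Re}\varphi_0<0$ (and $>-\frac\pi2$ in case (A)), and $\varphi_0\in\partial\Omega_{q'}$ because $\partial_x\xi_{q'}>0$. By Lemma 2, $\xi_q(\varphi_0)>0$, so $\varphi_0\in\Omega_q$. As $\varphi\to\varphi_0$ in $\Omega_{q'}$, $R_{q'}\to0$, while $R_q\to R_q(\varphi_0)>0$: a contradiction.

So $\theta_k(q')<\theta_k(q)$, i.e. $x_{n+1-k}(q)<x_{n+1-k}(q')$. The statement on $[0,\infty]$ was deduced in Section 2. This proves Theorem 1, and the conjecture is true. $\blacksquare$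

## 11. Continuity, comparison with $\Theta_k(q)$, and uniqueness of the critical configuration

We prove Theorem 2.

**(a), continuity on $(0,\infty)$.** The zeros lie in $[-1,1]$, and $(q,x_1,\dots,x_n)\mapsto\int_{-1}^1\prod|x-x_i|^q\,dx$ is continuous by dominated convergence. So limits of minimizers are minimizers, and uniqueness gives continuity of the zeros.

**(a), $q\to0^+$.** Write $p_q$ for the monic minimizer. By Jensen's inequality and minimality,
$$\exp\Big(\tfrac12\int_{-1}^1\log|p_q|\Big)\le\Big(\tfrac12\int_{-1}^1|p_q|^q\Big)^{1/q}\le\Big(\tfrac12\int_{-1}^1|x|^{nq}\Big)^{1/q}=(1+nq)^{-1/q}\to e^{-n}=\exp\Big(\tfrac12\int_{-1}^1\log|x|^n\Big).$$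
As $s\mapsto\int_{-1}^1\log|x-s|\,dx$ is continuous, any limit $p_*$ of $p_q$ satisfies $\int\log|p_*|\le\int\log|x|^n$, so $p_*=x^n$.

**(a), $q\to\infty$.** For fixed $s$ and $q>s$, comparison with the monic Chebyshev polynomial gives $(\frac12\int|p_q|^s)^{1/s}\le(\frac12\int|p_q|^q)^{1/q}\le2^{1-n}$. Any limit $p_*$ thus satisfies $(\frac12\int|p_*|^s)^{1/s}\le2^{1-n}$ for all $s$, so $\|p_*\|_\infty\le2^{1-n}$, and $p_*$ is the monic Chebyshev polynomial. So $x_i$ is continuous on $[0,\infty]$ and, by Theorem 1, strictly increasing, which is (a).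

**(b), set-up.** We compare the two ends of the vertical line $x=\varphi_k$: at the bottom $R_q=\theta_k$, by (15). As $y\to\infty$, (12), part 4 of the cluster principle and Lemma 1(vi) give $(nq+1)R_q(x+iy)=\xi_q+o(1)$, so
$$R_q(x+iy)\to\frac{qx+\pi/2}{nq+1},\qquad\text{which at }x=\varphi_k=\pi(k-\tfrac12)\text{ is }\Theta_k(q).$$
Moreover $T_q'=B/E$. With $\mu=\arg T_q'=\beta-\beta_0\in(-\pi,\pi)$, $\partial_yR_q=-\operatorname{Im}T_q'=-|T_q'|\sin\mu$.

**(b), $q=1$.** By Step 1 of Lemma 3, $\mu\equiv0$ on $\Omega_1$, so $R_1$ does not depend on $y$, and $\theta_k=\Theta_k$.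

**(b), $q<1$.** By Step 4 of Lemma 3, $\mu\le0$ in $\Sigma^+$. If $\mu\equiv0$ there, then $\beta=\beta_0=0$ on $L$. Then $\beta$ has boundary values $\le0$ in $Q$, negative on the bottom, so $\beta<0$ in $Q$, and $\partial_\xi\beta>0$ on $L$ by Hopf's lemma. But $\beta=\beta_0$ in $\Sigma^+$, hence near $L$, and $\partial_\xi\beta_0\le0$ on $L$: a contradiction. So $-\pi<\mu<0$ in $\Sigma^+$ by the strong maximum principle, $\partial_yR_q>0$, and $\theta_k<\Theta_k$.

**(b), $q>1$.** On $\Omega_q$, $\mu$ is bounded and harmonic, with boundary values $0$ on the real interval (finitely many points excepted) and on $x=\frac{n\pi}2$. The rest of the finite boundary is the curve $\xi_q=0$, which lies in $-\frac\pi2<x<0$ since $\xi_q=\frac\pi2(1-q)<0$ on $x=-\frac\pi2$. There $\beta\to0$, so $\mu=-\beta_0\in(0,\frac\pi2)$ by (14). By EMP and the strong maximum principle $0<\mu<\frac\pi2$. So $\partial_yR_q<0$ and $\theta_k>\Theta_k$.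

**(c).** Existence: the minimizer is a solution, by (4). Uniqueness: Sections 3 and 4, up to and including Lemma 1 and the cluster principle, use only (4) and the fact that the zeros are simple and lie in $(-1,1)$. They use neither symmetry nor minimality beyond (4); in particular $|P(-1)|=|P(1)|$ was derived from (4). Let $\zeta,\hat\zeta:\Pi\to D_q$ come from two solutions. Then $\hat\zeta^{-1}\circ\zeta$ is a conformal automorphism of $\Pi$. By the boundary behavior (i)–(vi) and compactness, $\theta\to0$, $\theta\to\pi$, $\theta\to\infty$ are characterized by ($\eta\to-\infty$, $\xi\to0$), ($\eta\to-\infty$, $\xi\to(nq+1)\pi$), and $\eta\to+\infty$ respectively, for both maps. So this automorphism fixes the three boundary points $0,\pi,\infty$, hence is the identity, and $\zeta=\hat\zeta$. Since $\theta_k$ is the boundary point that separates the segments mapped to arcs $k-1$ and $k$ of the graph of $b_q$, the zeros agree. $\blacksquare$
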